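# Centralizers in non-linear locally finite simple groups

## 1. Chains of alternating groups

A group is **locally finite** if each of its finitely generated subgroups is finite. An **LFS-group** is a locally finite simple group. A group is **non-linear** if it has no faithful representation on a finite-dimensional vector space over any field, and **almost soluble** if it has a soluble subgroup of finite index. A finite group is linear, so a non-linear LFS-group is infinite. The infinite linear LFS-groups are the simple groups of Lie type over locally finite fields.

We want to know whether centralizers in a non-linear LFS-group can all be almost soluble. We begin with a class of groups where this is settled by counting cycles. Let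
$$\mathrm{Alt}(n_0)\le \mathrm{Alt}(n_1)\le\cdots ,\qquad n_j\ge 5,\quad n_j\to\infty, \qquad G=\bigcup_j \mathrm{Alt}(n_j),$$
where the embeddings are arbitrary. Then $G$ is locally finite. It is simple, because a non-trivial normal subgroup meets $\mathrm{Alt}(n_j)$ non-trivially for all large $j$ and hence contains it. It is non-linear: $\mathrm{Alt}(n)$ contains elementary abelian $2$-groups of rank $\lfloor n/4\rfloor$ and elementary abelian $3$-groups of rank $\lfloor n/3\rfloor$. In $GL_N$ over a field of characteristic not $2$, an elementary abelian $2$-group is diagonalizable with entries $\pm1$, so its rank is at most $N$; in characteristic $2$, an elementary abelian $3$-group is diagonalizable over the algebraic closure and again has rank at most $N$.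

**Proposition 1.** In such a group $G$, no element of prime order has an almost soluble centralizer.

**Proof.** Let $x$ have prime order $r$, and let $b\ge5$. Choose $j$ with $x\in \mathrm{Alt}(n_j)$ and $n_j\ge b(r+1)$. Suppose $x$ has $k$ cycles of length $r$ and $f$ fixed points, so $kr+f=n_j$. If $k<b$ and $f<b$, then $n_j<b(r+1)$; so $f\ge b$ or $k\ge b$.

If $f\ge b$, the centralizer of $x$ contains $\mathrm{Alt}(f)$, acting on the fixed points. If $k\ge b$, label the points of the cycles $(i,t)$ with $1\le i\le k$ and $t\in\mathbb Z/r$ so that $x$ sends $(i,t)$ to $(i,t+1)$. For $\pi\in\mathrm{Alt}(k)$ the permutation $(i,t)\mapsto(\pi i,t)$ commutes with $x$ and has sign $\mathrm{sgn}(\pi)^r=1$. Either way $C_G(x)$ contains $\mathrm{Alt}(b)$.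

So $C_G(x)$ contains copies of $\mathrm{Alt}(b)$ for every $b\ge5$. If $C_G(x)$ had a soluble subgroup of finite index, its core $S$ would be a soluble normal subgroup of finite index $n$, say. Then $\mathrm{Alt}(b)\cap S$ is a soluble normal subgroup of the simple group $\mathrm{Alt}(b)$, so it is trivial, and $|\mathrm{Alt}(b)|\le n$ for all $b$. This is absurd. $\square$

For an arbitrary infinite set $\Omega$ the same is seen directly in $\mathrm{Alt}(\Omega)$: every $x$ moves only finitely many points, and its centralizer contains the alternating group on the rest.

What changes for a general non-linear LFS-group? It need not be a union of finite simple groups. It is exhausted by finite groups $G_j$ that only have a simple quotient $S_j=G_j/M_j$, and the centralizer of $x$ in $S_j$ may be much bigger than what the centralizer in $G_j$ can see. The simple quotients may also be classical groups. The first change is the serious one.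

## 2. Theorems A and B, and Kegel sequences

The problem comes from the paper "Centralizers In Simple Locally Finite Groups" (http://ijgt.ui.ac.ir/article_1521_f96e46ddc879945b9b1ada62f715c862.pdf): does there exist a non-linear LFS-group in which the centralizer of every non-trivial element is almost soluble? A result of Meierfrankenfeld says that there is a non-linear LFS-group in which every such centralizer is locally soluble-by-finite, that is, has a *locally* soluble subgroup of finite index. So the difference between "soluble" and "locally soluble" has to enter any negative answer. It will enter through a bound on Fitting height.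

**Definition (Fitting height).** For a finite soluble group $L$ put $F_0=1$ and $F_{i+1}/F_i=F(L/F_i)$, where $F(\cdot)$ is the largest normal nilpotent subgroup. The Fitting height $h(L)$ is the least $h$ with $F_h=L$.

Thus $h(1)=0$, and $h=1$ for non-trivial nilpotent groups; $h(\mathrm{Sym}(3))=2$ and $h(\mathrm{Sym}(4))=3$, with Fitting series $1<V_4<\mathrm{Alt}(4)<\mathrm{Sym}(4)$.

**Definition (small).** A locally finite group $C$ is small if it has a normal subgroup $S$ of finite index and an integer $h$ such that every finite subgroup of $S$ is soluble of Fitting height at most $h$. An element $x\ne1$ of a locally finite group $G$ is small if $C_G(x)$ is small.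

An almost soluble locally finite group is small: let $S$ be the core of a soluble subgroup of finite index, and let $h$ be its derived length (we check in Section 3 that Fitting height is at most derived length). Subgroups of small groups are small. The converse to the first remark fails: a direct sum of finite $p$-groups $A_i$ of derived length $i$ $(i=1,2,\dots)$ is small with $h=1$. If it had a soluble normal subgroup $N$ of derived length $d$ and index $n$, every $A_i$ would have derived length at most $d+n$, which is false.

**Theorem A.** Every non-linear LFS-group contains a non-trivial element (even one of prime order) whose centralizer is not almost soluble.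

**Theorem B.** Let $G$ be a non-linear LFS-group. Then $G$ has elements of every prime order, and there are at most two primes $r$ for which some element of order $r$ has a small centralizer. So for all primes $r$ with at most two exceptions, no element of order $r$ has an almost soluble centralizer.

Theorem B implies Theorem A: choose a prime $r$ that is not exceptional, and an element of order $r$. So the answer to the question is no. Nothing is claimed about linear LFS-groups.

We shall use the classification of finite simple groups, including the solubility of $\mathrm{Out}(S)$ for $S$ finite simple; the Chevalley–Warning theorem; and the following results.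

- **Kegel** (Kegel–Wehrfritz, *Locally Finite Groups*, Ch. 4). A countable infinite LFS-group $G$ has a *Kegel sequence*: finite subgroups $G_0\le G_1\le\cdots$ with $G=\bigcup_jG_j$, and $M_j\trianglelefteq G_j$ with $G_j/M_j$ simple and $G_j\cap M_{j+1}=1$.
- **Mal'cev.** If every finitely generated subgroup of $G$ has a faithful representation of degree $N$ over some field, then so does $G$.
- **Turull** (J. Algebra 86 (1984) 555–566). If a finite soluble group $A$ acts on a finite soluble group $P$ with $(|A|,|P|)=1$, then $h(P)\le h(C_P(A))+2\ell(A)$, where $\ell(A)$ is the number of prime factors of $|A|$ counted with multiplicity.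
- **B. H. Neumann.** A group is not a finite union of cosets of subgroups of infinite index.

In a Kegel sequence, $G_i\cap M_j=1$ whenever $i<j$, since $G_i\le G_{j-1}$. Hence $G_i$ embeds in $S_j:=G_j/M_j$, and every subsequence of a Kegel sequence is a Kegel sequence. Even when $G$ is a union of alternating groups, the $M_j$ may be non-trivial. For instance, $\mathrm{Alt}(\mathbb N)$ has the Kegel sequence
$$G_j=\mathrm{Alt}(\{1,\dots,5+3j\})\times M_j,\qquad M_j=\langle(6+3j,\;7+3j,\;8+3j)\rangle .$$
Indeed $G_j\le\mathrm{Alt}(\{1,\dots,8+3j\})\le G_{j+1}$, while $M_{j+1}$ moves only points beyond $8+3j$.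

## 3. Fitting height and small groups

A finite soluble group $L$ has $h(L)\le k$ if and only if it has normal subgroups $1=A_0\le\cdots\le A_k=L$ with nilpotent factors. In one direction use the Fitting series. In the other, $A_i\le F_i$ by induction: if $A_i\le F_i$, then $A_{i+1}F_i/F_i$ is a quotient of $A_{i+1}/A_i$, so it is a nilpotent normal subgroup of $L/F_i$. Four facts follow.

- Subgroups and quotients of $L$ have height at most $h(L)$.
- If $M\trianglelefteq L$, then $h(L)\le h(M)+h(L/M)$. (The Fitting series of $M$ consists of normal subgroups of $L$; continue it with a series for $L/M$.)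
- $h(L)$ is at most the derived length of $L$; so a soluble group of order at most $n$ has height at most $n$.
- If $L\ne1$, then $h(L)=1+h(L/F(L))$.

**Lemma 2.** Let $C$ be small, with $S$ and $h$ as in the definition, and let $n=|C:S|$.

- (P1) Every finite soluble $L\le C$ has $h(L)\le h+n$.
- (P2) If $J\trianglelefteq K\le C$ with $K$ finite and $K/J$ a direct product of $\mu$ non-abelian simple groups, then $|K/J|\le n$, so $60^\mu\le n$.

**Proof.** (P1) $h(L\cap S)\le h$, and $L/(L\cap S)$ is soluble of order at most $n$. (P2) The image of $K\cap S$ in $K/J$ is a soluble normal subgroup of a direct product of non-abelian simple groups, so it is trivial. Thus $K\cap S\le J$ and $|K/J|\le|K:K\cap S|\le n$. $\square$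

These are the only ways in which smallness will be used: *in a small centralizer, finite soluble subgroups have bounded height, and direct products of simple groups occurring as sections have boundedly many factors.*

The next lemma says when height goes up by one. For motivation, compare $\mathrm{Sym}(3)=C_3\rtimes C_2$, where adding a faithful layer raises the height from $1$ to $2$, with the dihedral group $D_8=C_2^2\rtimes C_2$, where it does not, because top and bottom belong to the same prime. The lemma says that this coincidence is the only thing that can go wrong.

**Lemma 3.** Let $P=QK$ be a finite soluble group with $Q\trianglelefteq P$, $Q\cap K=1$, $N\le Q$ and $N\trianglelefteq P$. Suppose $Q/N\ne1$ is a $q$-group, for a prime $q$, on which $K$ acts faithfully by conjugation. Then $F(P/N)$ is a $q$-group, so $O_\ell(P/N)=1$ for all primes $\ell\ne q$. Moreover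
$$h(P/N)\ge 1+h(K/O_q(K)).$$

**Proof.** Put $\bar Q=Q/N$. Then $P/N=\bar Q\rtimes K$, and $F:=F(P/N)\ge\bar Q$.

Let $g\in O_{q'}(F)$ and write $g=uy$ with $u\in\bar Q$, $y\in K$. Since $F$ is nilpotent, $g$ centralizes $O_q(F)\ge\bar Q$. So $y$ acts on $\bar Q$ as conjugation by $u^{-1}$, an automorphism of $q$-power order. But $y$ is the image of $g$ under $P/N\to P/Q\cong K$, so $y$ has order prime to $q$. Hence $y$ acts trivially on $\bar Q$, and $y=1$ by faithfulness. Now $g=u$ is both a $q$-element and a $q'$-element, so $g=1$. Thus $F$ is a $q$-group, and it contains every $O_\ell(P/N)$.

Finally $F/\bar Q$ corresponds to a normal $q$-subgroup $O\le O_q(K)$ of $K$. As $P/N\ne1$, $h(P/N)=1+h(K/O)\ge1+h(K/O_q(K))$. $\square$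

In particular, finite soluble groups of arbitrarily large Fitting height exist: if $K$ is finite soluble and $q\nmid|K|$, then $K$ acts faithfully on $\mathbb F_q[K]$ and $O_q(K)=1$, so $h(\mathbb F_q[K]\rtimes K)\ge1+h(K)$.

## 4. Countable groups and the simple quotients of large rank

**Lemma 4.** Let $G$ be a non-linear LFS-group and $X\subseteq G$ finite. Then $X$ lies in a countable simple subgroup of $G$ that is a non-linear LFS-group, and elements of $X$ that are small in $G$ are small in it.

**Proof.** By Mal'cev's theorem, for each $N$ there is a finite subgroup $F_N\le G$ with no faithful representation of degree $N$ over any field. Let $H_0$ be the countable subgroup generated by $X\cup\bigcup_NF_N$. Given a countable $H_i$, consider each pair $a\ne1$, $b$ in $H_i$. As $G$ is simple, $b$ is a product of finitely many conjugates of $a^{\pm1}$ in $G$; adjoin the finitely many conjugating elements. Doing this for all pairs gives a countable $H_{i+1}\ge H_i$. In $H=\bigcup_iH_i$ every $b$ lies in the normal closure of every $a\ne1$, so $H$ is simple. It contains all $F_N$, so it is non-linear. Finally $C_H(x)\le C_G(x)$, and subgroups of small groups are small. $\square$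

From now on, until the end of the proof of Theorem B, $G$ is countable and non-linear, with a fixed Kegel sequence and $S_j=G_j/M_j$. We pass freely to subsequences.

**Lemma 5.** After deleting finitely many terms, each $S_j$ is $\mathrm{Alt}(n_j)$ or a simple classical group $PSL_n$, $PSU_n$, $PSp_n$, $P\Omega_n^{(\pm)}$ with natural module of dimension $n=n_j$ (odd-dimensional orthogonal groups only in odd characteristic), and $n_j\to\infty$. In particular $S_j$ is non-abelian, and every soluble normal subgroup of $G_j$ lies in $M_j$.

**Proof.** By the classification it is enough to see that only finitely many $S_j$ come from any list of simple groups having faithful representations of bounded degree. The following have such representations: cyclic groups of prime order (degree $1$ over $\mathbb C$); the finitely many sporadic groups; the exceptional groups of Lie type, which are by construction groups of automorphisms of a Lie algebra of dimension at most $248$; and, for each bound on $n$, the groups $\mathrm{Alt}(n)$ (permutation module) and the simple classical groups of dimension $n$ (since $PGL(V)$ acts faithfully on $\mathrm{End}(V)$ by conjugation).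

Suppose groups with faithful representations of degree at most $N$ occurred for infinitely many $j$. Every finite subgroup of $G$ lies in some $G_i$, and embeds in such an $S_j$ with $j>i$, hence in $GL_N$ over a field. By Mal'cev's theorem $G$ would be linear, a contradiction. The last statement holds because a soluble normal subgroup of $G_j$ has soluble normal image in $S_j$. $\square$

**Lemma 6.** $S_j$ contains $\mathrm{Alt}(k_j)$ with $k_j\to\infty$. Consequently $G$ has elements of every prime order, and has finite soluble subgroups of arbitrarily large Fitting height.

**Proof.** For $S_j$ alternating there is nothing to do. For $PSL_n$ let $\mathrm{Alt}(n)$ permute a basis. For a classical group with a form, there are totally singular subspaces $W_0,W_0^*$ of dimension $k_j\ge n_j/2-1$ with dual bases. Let $\mathrm{Alt}(k_j)$ permute both bases simultaneously and act trivially on $(W_0\oplus W_0^*)^\perp$; this preserves the form. For $k_j\ge5$ the group $\mathrm{Alt}(k_j)$ is perfect, so it lies in the derived group of the isometry group (or of $GL_n$). It has trivial center, so it contains no non-trivial scalar. For large $n$ the simple group is this derived group modulo scalars,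 so $\mathrm{Alt}(k_j)$ embeds in $S_j$.

Every finite group $B$ embeds in $\mathrm{Alt}(k)$ for $k\ge2|B|$: take two copies of the regular representation, which makes every permutation even, and add fixed points. So every prime divides $|S_j|$, hence $|G_j|$, for large $j$, and Cauchy's theorem gives the elements. For the soluble subgroups, let $\bar L\le S_j$ be soluble of large height, let $H_0\le G_j$ be its preimage, and choose $H\le H_0$ minimal with $HM_j=H_0$. If a maximal subgroup $Y$ of $H$ did not contain $H\cap M_j$, then $Y(H\cap M_j)=H$ and $YM_j=H_0$, against minimality. So $H\cap M_j$ lies in the Frattini subgroup of $H$, which is nilpotent. Hence $H$ is soluble, and it maps onto $\bar L$. $\square$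

## 5. Coprime lifting of centralizers, and its limit

The natural plan is to copy Proposition 1: find large soluble groups in the centralizer of $x$ in $S_j$ and pull them back to $C_{G_j}(x)$. The pulling back is done by the following lemma.

**Lemma 7.** Let $x$ act on a finite group $\Gamma$ with order dividing a prime $r$, and let $N\trianglelefteq\Gamma$ be an $x$-invariant $r'$-group. Then $C_\Gamma(x)$ maps onto $C_{\Gamma/N}(x)$.

**Proof.** If $x$ fixes the coset $gN$, it permutes its elements in orbits of length $1$ or $r$. As $r\nmid|gN|=|N|$, some element of $gN$ is fixed. $\square$

So the plan succeeds for an element $x$ of order $r$ if $r\nmid|M_j|$ for infinitely many $j$, provided centralizers in the $S_j$ are as large as we hope. But nothing prevents $r$ from dividing every $|M_j|$, and then lifting can fail. Let $\Gamma=D_8$, $N=Z(\Gamma)$, and let $x$ be a non-central involution. Then $x$ is central in $\Gamma/N$, which has order $4$, but $C_\Gamma(x)$ has order $4$ and its image in $\Gamma/N$ has order only $2$. This is the precise point where the argument of Section 1 breaks.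

What replaces it is an analysis of how $G_j$ acts on its own generalized Fitting subgroup. Either the top group $S_j$ is visible there as a component, and lifting works because $M_j$ then commutes with that component; or $S_j$ permutes many components, and these produce elements in the centralizer; or else $S_j$ is seen faithfully in the action on $O_s(G_j)$ for a single prime $s$. The last case will be turned into an advantage in Sections 8 and 9. First we need the centralizers in the simple groups.

## 6. Soluble subgroups of centralizers in alternating and classical groups

**Lemma 8.** Let $r$ be a prime and $m\ge1$. There is $n_0=n_0(r,m)$ such that if $S=\mathrm{Alt}(n)$ with $n\ge n_0$, or $S$ is a simple classical group of dimension $n\ge n_0$ in characteristic $c\ne r$, then for each $s\in S$ of order $r$, $C_S(s)$ has a soluble subgroup of Fitting height at least $m$.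

Fix a finite soluble group $B$ with $h(B)\ge m+2$ and put $b=2|B|$; then $B\le\mathrm{Alt}(k)$ for all $k\ge b$. In the alternating case the proof of Proposition 1 shows that $C_S(s)$ contains $\mathrm{Alt}(k)$ for some $k\ge b$ as soon as $n\ge b(r+1)$.

In the classical case let $V$ be the natural module over the finite field $F$. Let $I$ be the full isometry group, or $GL(V)$ for $PSL_n$, and let $\hat E=I'$. For $n$ large, $S$ is $\hat E$ modulo the scalars in $\hat E$. Let $e\in\hat E$ map to $s$. Then $e^r=\lambda$ is a scalar. Since $c\ne r$, the polynomial $X^r-\lambda$ is separable. So every $F\langle e\rangle$-submodule of $V$ is semisimple, with at most $r$ isomorphism types of irreducible constituents, each of dimension at most $r$. This is the only place where $c\ne r$ enters the linear algebra.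

If there is a form, write $\beta$ for it: alternating, hermitian, or the polar form of a quadratic form $Q_V$. It is linear in the first variable and $\sigma$-semilinear in the second, with $\sigma^2=1$ ($\sigma=1$ unless the form is hermitian), and $\beta$ is nondegenerate. "Totally isotropic" means that $\beta$ vanishes on the subspace. "Totally singular" means in addition, in the orthogonal case, that $Q_V$ vanishes on it.

**Step 1 (an $e$-invariant totally singular subspace of almost half the dimension).** The aim is to find room for many isomorphic $e$-modules on which all linear maps extend to isometries. Let there be a form, let $W$ be a maximal $e$-invariant totally singular subspace, and let $T$ be an $e$-invariant complement to $W$ in $W^\perp$. The radical of $W^\perp$ is $W$, and a vector of $T$ orthogonal to $T$ is orthogonal to $W^\perp$; so $T$ is nondegenerate. If $T_0\le T$ were a non-zero $e$-invariant totally singular subspace, then $W\oplus T_0$ would be one too, against maximality. So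
$$T \text{ has no non-zero } e\text{-invariant totally singular subspace.}\tag{1}$$

We claim that *each irreducible $F\langle e\rangle$-module $U$ has multiplicity at most $2$ in $T$.* If $e=1$ this says that a space without singular vectors has dimension at most $2$, which is Chevalley's theorem on quadratic forms in three variables. The general case reduces to this over a larger field.

Let $D=\mathrm{End}_{F\langle e\rangle}(U)$. As $U\cong F[X]/(f)$ with $f$ irreducible, $D=F[e|_U]$, a finite field. Let $H=\mathrm{Hom}_{F\langle e\rangle}(U,T)$, a $D$-space via $\varphi d=\varphi\circ d$, whose dimension $k$ is the multiplicity of $U$ in $T$. Suppose $k\ge3$. We first find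
$$0\ne\varphi\in H\quad\text{with}\quad \beta(\varphi u,\varphi v)=0\ \text{ for all } u,v\in U.\tag{2}$$

The form $(u,v)\mapsto\beta(\varphi u,\varphi v)$ on $U$ is $e$-invariant, linear in $u$ and $\sigma$-semilinear in $v$. If $U$ has no non-zero form of this kind, any $\varphi\ne0$ satisfies (2). Otherwise fix one, $\beta_0\ne0$. Its left and right radicals are proper $e$-invariant subspaces, so $\beta_0$ is nondegenerate. Let $\gamma$ be another form of this kind. For each $u$ there is a unique $a(u)$ with $\gamma(u,v)=\beta_0(a(u),v)$ for all $v$. The map $a$ is linear, and
$$\beta_0(a(eu),ev)=\gamma(eu,ev)=\gamma(u,v)=\beta_0(a(u),v)=\beta_0(e\,a(u),ev)$$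
shows that it commutes with $e$. So $\gamma(u,v)=\beta_0(au,v)$ for a unique $a\in D$.

Define the adjoint by $\beta_0(au,v)=\beta_0(u,a^\tau v)$ for $a\in D$. The map $\tau$ is additive and reverses products. From $\beta_0(eu,v)=\beta_0(u,e^{-1}v)$ we get $e^\tau=e^{-1}$, and on $F$ we have $\tau=\sigma$ since $\sigma^2=1$. Hence $\tau$ maps $D=F[e|_U]$ to itself and is an automorphism of the field $D$, and $\tau^2=1$ since this holds on $e$ and on $F$. Now define $g:H\times H\to D$ by
$$\beta(\varphi u,\psi v)=\beta_0(g(\varphi,\psi)u,v).$$
It is biadditive. Replacing $\varphi$ by $\varphi d$ replaces $u$ by $du$, so $g(\varphi d,\psi)=g(\varphi,\psi)d$. Replacing $\psi$ by $\psi d$ gives $\beta_0(g(\varphi,\psi)u,dv)=\beta_0(d^\tau g(\varphi,\psi)u,v)$ because $\tau^2=1$, so $g(\varphi,\psi d)=d^\tau g(\varphi,\psi)$.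

If $\tau=1$, then $g(\varphi,\varphi)$ is a quadratic form over $D$ in $k\ge3$ variables. If $\tau\ne1$, let $D_0$ be the fixed field of $\tau$, so $|D:D_0|=2$. Writing everything in coordinates over $D_0$, the condition $g(\varphi,\varphi)=0$ becomes the vanishing of two quadratic forms in $2k>4$ variables. In both cases the number of variables exceeds the sum of the degrees, and Chevalley–Warning gives $\varphi\ne0$ with $g(\varphi,\varphi)=0$. This is (2).

As $U$ is irreducible, $\varphi$ is injective, and $\varphi(U)\ne0$ is an $e$-invariant totally isotropic subspace of $T$. Unless we are in the orthogonal case in characteristic $2$, it is totally singular, contradicting (1). In the remaining case there are two possibilities.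

- $U$ is the trivial module. Then $\dim C_T(e)=k\ge3$, so by Chevalley's theorem $Q_V$ has a non-zero singular vector in $C_T(e)$. It spans an $e$-invariant totally singular subspace, contradicting (1).
- $U$ is non-trivial. The quadratic form $Q_V\circ\varphi$ on $U$ has zero polarization, so it is additive, and it multiplies by $a^2$ when the vector is multiplied by $a\in F$. As $F$ is perfect of characteristic $2$, $Q_V\circ\varphi=\ell^2$ with $\ell:U\to F$ linear, and $\ell(eu)=\ell(u)$. If $\ell\ne0$, then $\ker\ell$ is a proper $e$-invariant subspace, so $\ker\ell=0$, and $\ell$ identifies $U$ with the trivial module, a contradiction. So $\ell=0$, and $\varphi(U)$ is totally singular, contradicting (1).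

This proves the claim. Hence $\dim T\le 2\cdot r\cdot r=2r^2$, and from $n=\dim W+\dim W^\perp=2\dim W+\dim T$ we get
$$\dim W\ge\tfrac12(n-2r^2).\tag{3}$$
If $I=GL(V)$ we simply put $W=V$.

**Step 2 (a copy of $B$ on $W$).** The aim is to place $B$ in $C_{GL(W)}(e|_W)$. As $W$ is semisimple with at most $r$ types of constituents of dimension at most $r$, it has an $e$-invariant direct summand isomorphic to $U^k$ with $U$ irreducible and $k\ge\dim W/r^2$. For $n$ large in terms of $r$ and $b$ (by (3), $n\ge2r^2(b+1)$ is enough here), $k\ge b$. Permuting the $k$ summands and acting trivially on an $e$-invariant complement gives $B\le\mathrm{Alt}(k)\le C_{GL(W)}(e|_W)$.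

**Step 3 (lifting $B$ to isometries commuting with $e$).** If $I=GL(V)$, put $P_1=GL(V)$ and $R=1$. If there is a form, let $P_1$ be the group of all $g\in I$ that stabilize $W$ and act trivially on $W^\perp/W$, and let $R\trianglelefteq P_1$ be the subgroup acting trivially on $W$. For $g\in R$, $v\in V$, $w\in W$ we have $\beta(w,gv)=\beta(g^{-1}w,v)=\beta(w,v)$, so $g$ is trivial on $V/W^\perp$ as well. Thus $R$ acts trivially on all factors of $0\le W\le W^\perp\le V$, and so it is a $c$-group.

The map $P_1\to GL(W)$ is onto. Indeed $T^\perp$ is nondegenerate of dimension $2\dim W$ and contains $W$. It has the form $W\oplus W^*$ with $W^*$ totally singular and dual to $W$. To see this, let $w_1,w_2,\dots$ be a basis of $W$, and choose $u\in T^\perp$ with $\beta(w_1,u)=1$ and $\beta(w_i,u)=0$ for $i\ge2$. Adding a multiple $aw_1$ makes $u$ singular: this changes $Q_V(u)$ by $a$ in the orthogonal case, changes $\beta(u,u)$ by $a+\sigma(a)$ in the hermitian case, where the trace is onto the fixed field of $\sigma$, and is not needed in the symplectic case. Then continue in $\langle w_1,u\rangle^\perp\cap T^\perp$, which contains $w_2,w_3,\dots$. Given $g\in GL(W)$, let it act on $W^*$ contragrediently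 (with respect to $\beta$) and on $T$ as the identity. This is an isometry, and it lies in $P_1$.

Since $e$ stabilizes $W$ and $W^\perp$, conjugation by $e$ normalizes $P_1$ and $R$, and its order divides $r$ because $e^r$ is a scalar. On $P_1/R\cong GL(W)$ it is conjugation by $e|_W$. As $R$ is an $r'$-group, Lemma 7 shows that $C_{P_1}(e)$ maps onto $C_{GL(W)}(e|_W)$, with kernel a $c$-group.

**Step 4 (passing to the simple group).** Let $L_1\le C_{P_1}(e)$ be the preimage of $B$. It is soluble, and it maps onto $B$, so $h(L_1)\ge m+2$. As $L_1/L_1'$ is abelian, $h(L_1')\ge m+1$, and $L_1'\le I'\cap C(e)=C_{\hat E}(e)$. Factoring out scalars costs at most one more, so the image of $L_1'$ in $S$ is a soluble subgroup of $C_S(s)$ of height at least $m$. $\square$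

## 7. The generalized Fitting subgroup of a term of the Kegel sequence

**Definition.** A finite group is quasisimple if it is perfect and its quotient by the center is simple. A component of a finite group $\Gamma$ is a subnormal quasisimple subgroup. The layer $E(\Gamma)$ is the product of all components, and $F^*(\Gamma)=E(\Gamma)F(\Gamma)$.

Recall that distinct components commute, that $\Gamma$ permutes its components by conjugation, that proper normal subgroups of a quasisimple group are central, and that $C_\Gamma(F^*(\Gamma))\le F^*(\Gamma)$. For example $F^*(\mathrm{Sym}(4))=V_4$ and $F^*(\mathrm{Sym}(5))=\mathrm{Alt}(5)$. In the wreath product $\mathrm{Alt}(5)\wr C_2$ the two factors $\mathrm{Alt}(5)$ are the components, and they are interchanged by an involution $x$; the elements $y\,y^x$, with $y$ in one factor, form a diagonal $\mathrm{Alt}(5)$ inside $C(x)$. This last computation will be used in Step 3 below.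

Let $p$ be a prime, and let either $N_j=1$ for all $j$, or $N_j=O_p(G_j)$ for all $j$. By Lemma 5, $N_j\le M_j$. Write $\hat G_j=G_j/N_j$ and $\hat M_j=M_j/N_j$. For $i<j$, $G_i$ embeds in $\hat G_j$ and meets $\hat M_j$ trivially, because $G_i\cap M_j=1$. A normal subgroup of $\hat G_j$ either lies in $\hat M_j$ or *covers* $S_j$, that is, maps onto $S_j$. If normal subgroups $K_1,K_2$ cover $S_j$, so does $K_1\cap K_2\ge[K_1,K_2]$, because $S_j$ is perfect.

**Proposition 9.** Suppose that $G$ (countable, non-linear) has small elements $x_1,x_2$ of distinct prime orders $r_1,r_2$, both different from $p$ if $N_j=O_p(G_j)$. Then for all but finitely many $j$ there is a prime $s_j$ with $C_{\hat G_j}(O_{s_j}(\hat G_j))\le\hat M_j$. Consequently each $G_i$ $(i<j)$ acts faithfully on $O_{s_j}(\hat G_j)$. If $N_j=O_p(G_j)$, then $s_j\ne p$.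

The second sentence follows from $G_i\cap\hat M_j=1$. The third follows because $O_p(G_j/O_p(G_j))=1$, whose centralizer is everything. It remains to find $s_j$. Let $J$ be the set of $j$ for which there is no such prime; for $j\in J$ the group $C_{\hat G_j}(O_s(\hat G_j))$ covers $S_j$ for every prime $s$. Suppose $J$ is infinite.

**Step 1 (the layer is seen by $S_j$).** Let $j\in J$ and $E=E(\hat G_j)$. If $C(E):=C_{\hat G_j}(E)$ covered $S_j$, then so would
$$C_{\hat G_j}(F^*(\hat G_j))=C(E)\cap\bigcap_sC_{\hat G_j}(O_s(\hat G_j)),$$
a finite intersection of covering normal subgroups (only primes dividing $|\hat G_j|$ matter). But this group is contained in $F^*(\hat G_j)$, so it is $Z(F^*(\hat G_j))$, which is abelian and cannot map onto $S_j$. Hence $C(E)\le\hat M_j$.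

Let $\Sigma_j$ be the set of components of $\hat G_j$ and $K=K_j$ the kernel of the action of $\hat G_j$ on $\Sigma_j$. Shrinking $J$, we may assume that $K_j$ covers $S_j$ for all $j\in J$ (Step 2), or that $K_j\le\hat M_j$ for all $j\in J$ (Step 3). We derive a contradiction in each case.

**Step 2 ($K$ covers $S_j$ for all $j\in J$).** The aim is to recognize $S_j$ as a central quotient of a single component, and then to carry out the lifting that failed in Section 5.

Write $\Sigma_j=\{E_1,E_2,\dots\}$. The group $K$ maps to $\prod_i\mathrm{Out}(E_i)$. An element of the kernel acts on each $E_i$ as conjugation by some $y_i\in E_i$; as the components commute, it differs from $\prod_iy_i$ by an element centralizing $E$. So $K/EC_K(E)$ embeds in $\prod_i\mathrm{Out}(E_i)$. Next, $\mathrm{Out}(E_i)$ embeds in $\mathrm{Out}(E_i/Z(E_i))$. Indeed, if an automorphism $\alpha$ is trivial on $E_i/Z(E_i)$, then $y\mapsto y^{-1}y^\alpha$ is a homomorphism from the perfect group $E_i$ to $Z(E_i)$, so $\alpha=1$; and an automorphism inducing an inner one on $E_i/Z(E_i)$ is inner up to such an $\alpha$. As outer automorphism groups of finite simple groups are soluble, $K/EC_K(E)$ is soluble. If the normal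 subgroup $EC_K(E)$ were inside $\hat M_j$, then $S_j$ would be a quotient of this soluble group; so $EC_K(E)$ covers $S_j$. Since $C_K(E)\le\hat M_j$ by Step 1, $E$ covers $S_j$.

Each component is normal in $E$, so its image in $S_j$ is normal, and the images generate $S_j$. So some component, say $E_1$, maps onto $S_j$. No other component does, since two such would commute and both map onto the non-abelian group $S_j$. A conjugate of $E_1$ also maps onto $S_j$; hence $E_1\trianglelefteq\hat G_j$. Now $\hat M_j\cap E_1$ is a proper normal subgroup of $E_1$, so it is central; and $E_1/(\hat M_j\cap E_1)\cong S_j$ has trivial center. So $\hat M_j\cap E_1=Z(E_1)$ and $E_1/Z(E_1)=S_j$. Therefore $[\hat M_j,E_1]\le Z(E_1)$, so $[\hat M_j,E_1,E_1]=[E_1,\hat M_j,E_1]=1$. The three subgroups lemma gives $[E_1,E_1,\hat M_j]=1$, and as $E_1$ is perfect,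
$$[\hat M_j,E_1]=1.\tag{4}$$

A given classical $S_j$ has only one characteristic, and $r_1\ne r_2$. So we can choose $x\in\{x_1,x_2\}$, of order $r$ say, such that for infinitely many $j\in J$ the group $S_j$ is alternating or classical in characteristic different from $r$. Restrict to these $j$, with $x\in G_{j-1}$. Since $\hat G_j=E_1\hat M_j$, write $x=ez$ in $\hat G_j$ with $e\in E_1$, $z\in\hat M_j$. By (4), $C_{E_1}(x)=C_{E_1}(e)$. The image $\bar e=\bar x\in S_j$ has order $r$, since $G_{j-1}\cap M_j=1$. By Lemma 8 and $n_j\to\infty$, $C_{S_j}(\bar e)$ has soluble subgroups $\bar L$ with $h(\bar L)\to\infty$ as $j\to\infty$.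

Let $L\le E_1$ be the preimage of $\bar L$ under $E_1\to E_1/Z(E_1)=S_j$; it is soluble. For $y\in L$ we have $[y,e]\in Z(E_1)$, and $[yy',e]=[y,e]^{y'}[y',e]=[y,e][y',e]$. So $y\mapsto[y,e]$ is a homomorphism from $L$ to an abelian group, and $L'$ is in its kernel: $L'\le C_{E_1}(e)\le C_{\hat G_j}(x)$, with $h(L')\ge h(L)-1\ge h(\bar L)-1$. Now $N_j$ is trivial or a $p$-group with $p\ne r$, so by Lemma 7 $C_{G_j}(x)$ maps onto $C_{\hat G_j}(x)$. The full preimage of $L'$ in $C_{G_j}(x)$ is soluble of height at least $h(\bar L)-1\to\infty$. This contradicts (P1) for $C_G(x)$.

**Step 3 ($K\le\hat M_j$ for all $j\in J$).** The aim is to show that $x_1$ moves boundedly many components, so that $G$ behaves like a group of finitary permutations, where centralizers are as large as in $\mathrm{Alt}(\Omega)$.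

As $G_i\cap\hat M_j=1$, each $G_i$ with $i<j$ acts faithfully on $\Sigma_j$. Let $x=x_1$, $r=r_1$. For $j\in J$ with $x\in G_{j-1}$ let $\mu_j$ be the number of non-trivial $\langle x\rangle$-orbits on $\Sigma_j$; they have length $r$. For such an orbit $\{E_1^{x^i}:0\le i<r\}$ consider
$$E_1\to C_{\hat G_j}(x),\qquad y\mapsto\prod_{0\le i<r}y^{x^i}.$$
The factors lie in distinct, hence commuting, components. So this is a homomorphism, and $x$ merely permutes the factors of the product, which is therefore centralized by $x$. If $y$ is in the kernel, then $y$ lies in $E_1$ and in the product of the other components of the orbit, which centralizes $E_1$; so $y\in Z(E_1)$. Hence the image is quasisimple. Images for different orbits commute. So $C_{\hat G_j}(x)$ contains a central product $D_1\cdots D_{\mu_j}$ of quasisimple groups. Modulo its center this is the direct product of the simple groups $D_i/Z(D_i)$: a product $d_1\cdots d_{\mu_j}$ is central exactly when each $d_i$ centralizes $D_i$. As $r\ne p$ if $N_j=O_p(G_j)$, Lemma 7 shows that $C_{G_j}(x)$ maps onto $C_{\hat G_j}(x)$. So a finite subgroup of $C_G(x)$ has a quotient that is a direct product of $\mu_j$ non-abelian simple groups.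 By (P2), $\mu_j$ is bounded. Thus $|\mathrm{supp}_{\Sigma_j}(x)|=r\mu_j\le c$ for a constant $c$ and all large $j\in J$.

Let $g\in G$. As $G$ is simple, $g$ is a product of $t$ conjugates of $x^{\pm1}$, for some $t$; for large $j$ the conjugating elements lie in $G_{j-1}$. So with $c(g)=tc$,
$$|\mathrm{supp}_{\Sigma_j}(g)|\le c(g)\quad\text{for all large }j\in J.\tag{5}$$

Let $\Sigma^*$ be the ultraproduct of the $\Sigma_j$ over a non-principal ultrafilter on $J$. An element $g$ of $G$ acts on $\Sigma_j$ for all large $j$, and so $G$ acts on $\Sigma^*$ coordinatewise. The action is faithful: if $g\ne1$, then $g$ moves some $\sigma_j\in\Sigma_j$ for all large $j\in J$, and so moves the class of $(\sigma_j)$. By (5), each $g$ moves at most $c(g)$ points of $\Sigma^*$; indeed $c(g)+1$ distinct moved points of $\Sigma^*$ would give $c(g)+1$ distinct moved points of $\Sigma_j$ for infinitely many $j\in J$.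

A finite orbit of length greater than $1$ would give a non-trivial homomorphism from the infinite simple group $G$ to a finite group, which is impossible. So all non-trivial orbits on $\Sigma^*$ are infinite. Let $F\le G$ be any finite subgroup, and let $\mathrm{supp}(F)$ be the finite union of the supports of its elements. For $\gamma\in\mathrm{supp}(F)$ and $\delta\in\mathrm{supp}(x)$, the set $\{g\in G:\gamma g=\delta\}$ is empty or a coset of the stabilizer of $\gamma$, which has infinite index. By B. H. Neumann's theorem these finitely many sets do not cover $G$, so there is $g$ with $\mathrm{supp}(F)g\cap\mathrm{supp}(x)=\emptyset$. Then $F^g$ and $x$ have disjoint supports in a faithful permutation action, so they commute: $F^g\le C_G(x)$.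

Thus $C_G(x)$ contains a conjugate of every finite soluble subgroup of $G$. By Lemma 6 these have unbounded Fitting height, contradicting (P1). This proves Proposition 9. $\square$

## 8. Towers over one prime

Proposition 9 with $N_j=1$ says that all earlier groups $G_i$ act faithfully on a normal $s_j$-subgroup of $G_j$. Stacking such layers produces soluble groups inside $G$ on which $x$ acts. They will be controlled by Turull's theorem, whose coprimality hypothesis now works *for* us, since we can influence the primes in the layers.

**Construction.** Along a Kegel sequence with $1\ne x\in G_0$, let $X_j\trianglelefteq G_j$ be soluble for each $j\ge1$. Put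
$$P_0=1,\qquad P_n=X_nP_{n-1}.$$
Since $P_{n-1}\le G_{n-1}\le G_n$ normalizes $X_n$, $P_n$ is a soluble subgroup of $G_n$. Inductively it is normalized by $x\in G_0$. By Lemma 5, $X_n\le M_n$, so $X_n\cap P_{n-1}\le M_n\cap G_{n-1}=1$.

Suppose also that $N_n\trianglelefteq G_n$, $N_n\le X_n$, that $X_n/N_n$ is a $q$-group, and that $G_{n-1}$ acts faithfully on it. It is then non-trivial, since $1\ne x\in G_{n-1}$. So Lemma 3 applies to $P_n=X_nP_{n-1}$ with $Q=X_n$, $K=P_{n-1}$, $N=N_n$.

**Lemma 10.** If, in this construction, $x$ is small of prime order $r$ and $r\nmid|P_n|$ for all $n$, then $h(P_n)$ is bounded.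

**Proof.** Turull's theorem with $A=\langle x\rangle$, where $\ell(A)=1$, gives $h(P_n)\le h(C_{P_n}(x))+2$. As $C_{P_n}(x)$ is a finite soluble subgroup of $C_G(x)$, (P1) bounds the right-hand side. $\square$

We now begin the proof of Theorem B. Its first assertion is in Lemma 6 (for uncountable $G$, apply it to a countable subgroup as in Lemma 4). Suppose that the second assertion fails: there are small elements $x_1,x_2,x_3$ of distinct prime orders $r_1,r_2,r_3$. By Lemma 4 we may assume that $G$ is countable, and after deleting terms $x_1,x_2,x_3\in G_0$.

**Step 1 (one prime for all layers).** The aim is to show that the prime given by Proposition 9 may be taken constant. With $N_j=1$ and the elements $x_1,x_2$, Proposition 9 gives, for all large $j$, a prime $p_j$ such that every $G_i$ with $i<j$ acts faithfully on $V_j=O_{p_j}(G_j)$.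

Suppose the set of $p_j$ is unbounded. Choosing terms one after another, pass to a subsequence in which $p_j>r_1$ and $p_j\nmid|G_{j-1}|$ for all $j\ge1$. Take $x=x_1$, $X_j=V_j$, $N_j=1$ in the construction. As $p_n\nmid|P_{n-1}|$, Lemma 3 gives
$$h(P_n)\ge1+h(P_{n-1}/O_{p_n}(P_{n-1}))=1+h(P_{n-1}),$$
so $h(P_n)\ge n$. All primes dividing $|P_n|$ are larger than $r_1$, so Lemma 10 gives a contradiction. Hence the $p_j$ are bounded, some prime $p$ occurs infinitely often, and after passing to a subsequence $p_j=p$ and $V_j=O_p(G_j)$ for all $j$.

With a constant prime this tower is useless: $P_n=V_nP_{n-1}$ is then a $p$-group of height $1$, and the loss of $O_p(K)$ in Lemma 3 is the loss of everything, as it was for $D_8$. To gain height we need a second prime between two consecutive $p$-layers.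

## 9. Alternating towers over two primes

The second prime is found by looking at $G_j$ modulo $O_p(G_j)$. This is why Proposition 9 was stated for the quotient $\hat G_j$.

**Step 2 (a second prime).** The aim is a faithful $q$-layer above $V_j$, with $q\ne p$ independent of $j$. At least two of $r_1,r_2,r_3$ differ from $p$; renumber so that $r_1,r_2\ne p$. Proposition 9 with $N_j=V_j=O_p(G_j)$ gives, for all large $j$, a prime $q_j\ne p$ such that every $G_i$ with $i<j$ acts faithfully on
$$Q_j/V_j:=O_{q_j}(G_j/V_j).$$
Here $Q_j\trianglelefteq G_j$ is a soluble $\{p,q_j\}$-group.

Suppose the set of $q_j$ is unbounded. Pass to a subsequence with $q_j>r_1$ and $q_j\nmid|G_{j-1}|$ for all $j\ge1$, and take $x=x_1$, $X_j=Q_j$, $N_j=V_j$ in the construction. Lemma 3 gives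
$$h(P_n)\ge h(P_n/V_n)\ge1+h(P_{n-1}/O_{q_n}(P_{n-1}))=1+h(P_{n-1}),$$
so $h(P_n)\ge n$. The primes dividing $|P_n|$ are among $p,q_1,\dots,q_n$. Since $r_1\ne p$ and $r_1<q_j$, we have $r_1\nmid|P_n|$, and Lemma 10 gives a contradiction. So after passing to a subsequence, $q_j=q\ne p$ for all $j$.

**Step 3 (alternating the two kinds of layers).** The aim is a tower of unbounded height that involves only the two primes $p$ and $q$. Among the three distinct primes $r_1,r_2,r_3$ at least one lies outside $\{p,q\}$; let $x\in\{x_1,x_2,x_3\}$ have such an order $r$. Take
$$X_j=Q_j\ \ (j\text{ odd}),\qquad X_j=V_j\ \ (j\text{ even}).$$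
All $P_n$ are soluble $\{p,q\}$-groups, so $r\nmid|P_n|$.

We claim that $h(P_{2m})\ge2m$. The point is that a $q$-layer $Q_{n-1}/V_{n-1}$ is faithful for $P_{n-2}$, that $P_{n-2}$ has no normal $q$-subgroup to be lost, and that the next $p$-layer loses exactly $V_{n-1}$. In detail, let $n\ge2$ be even.

- Lemma 3 for $P_n=V_nP_{n-1}$, with $N=1$ and the prime $p$, gives $O_q(P_n)=1$ and $h(P_n)\ge1+h(P_{n-1}/O_p(P_{n-1}))$.
- Lemma 3 for $P_{n-1}=Q_{n-1}P_{n-2}$, with $N=V_{n-1}$ and the prime $q$, gives $O_p(P_{n-1}/V_{n-1})=1$. As $V_{n-1}$ is a normal $p$-subgroup of $P_{n-1}$, it follows that $O_p(P_{n-1})=V_{n-1}$. The same application gives $h(P_{n-1}/V_{n-1})\ge1+h(P_{n-2}/O_q(P_{n-2}))$.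
- $O_q(P_{n-2})=1$: if $n>2$, by the first item applied to $n-2$; if $n=2$, because $P_0=1$.

Together,
$$h(P_n)\ge1+h(P_{n-1}/V_{n-1})\ge2+h(P_{n-2}),$$
and the claim follows by induction from $h(P_0)=0$. So $h(P_n)$ is unbounded while $x$ is small of order $r\nmid|P_n|$. This contradicts Lemma 10, and Theorem B is proved. $\square$

If every non-trivial element of a non-linear LFS-group had an almost soluble centralizer, then there would be elements of every prime order, all of them small, against Theorem B. So Theorem A holds, and there is no non-linear LFS-group in which the centralizer of every non-trivial element is almost soluble. In particular, in the group of Meierfrankenfeld mentioned in Section 2, where every such centralizer is locally soluble-by-finite, some of these centralizers are not almost soluble.
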